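\title{Random projections onto four closed convex sets need not converge weakly}

\begin{abstract}
Let $C_1,\dots,C_m$ be closed convex subsets of a real Hilbert space $X$ with nonempty intersection $C$. Project a point successively onto these sets, in an arbitrary order in which every set occurs infinitely often. We show that the resulting sequence need not converge weakly: weak convergence to a point of $C$ holds for all sets, all orders and all starting points if and only if $\dim X<\infty$ or $m\le 3$. The counterexample for $m=4$ uses a hyperplane and three intersections of half-spaces. It rests on a lifting device that realizes a prescribed three-colored path by projections, and on a path that exploits the cyclic symmetry of three colors.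
\end{abstract}

\section{Introduction}

Let $X$ be a real Hilbert space. For a nonempty closed convex set $A\subset X$ and $x\in X$, let $P_Ax$ be the unique point of $A$ nearest to $x$. Let $C_1,\dots,C_m$ be closed convex subsets of $X$ with
\[
C:=C_1\cap\dots\cap C_m\neq\varnothing .
\]
Write $\mathbb N=\{0,1,2,\dots\}$ and $I=\{1,\dots,m\}$. A map $r:\mathbb N\to I$ is called \emph{random} if $r^{-1}(i)$ is infinite for every $i\in I$; no probability is involved. Given a random map $r$ and a starting point $x_0\in X$, the \emph{sequence of random projections} is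
\begin{equation}\label{eq:iteration}
x_{n+1}=P_{C_{r(n)}}x_n\qquad(n\in\mathbb N).
\end{equation}
The following question is posed as an open problem in \cite{PRA}: \emph{must $(x_n)$ converge weakly to a point of $C$?}

The iteration \eqref{eq:iteration} is the simplest way to look for a point of $C$ when one can project onto each $C_i$ but not onto $C$. The condition on $r$ is the least one can ask: for two distinct, non-orthogonal lines through the origin of the plane, finitely many projections onto the second line followed by projections onto the first leave a nonzero starting point of the first line at a nonzero point of that line, which is not in the intersection. Everything visible at first sight suggests a positive answer. No step increases the distance to any point of $C$, and the step lengths tend to zero. The sequence converges when $\dim X<\infty$, and it converges weakly when the indices recur with bounded gaps; both facts have short proofs, given in Section~\ref{sec:positive}. If all $C_i$ are closed linear subspaces, then $(x_n)$ converges weakly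 to $P_Cx_0$, by Amemiya and Ando \cite{AA}. For convex sets the answer is affirmative if $m=2$, and also if $m=3$, by Dye and Reich \cite{DR}. Nothing in the formulation of the problem distinguishes three sets from four. Nevertheless the answer is negative, and the distinction lies exactly there.

\begin{theorem}\label{thm:main}
Let $X$ be a real Hilbert space and $m\ge1$. The sequence \eqref{eq:iteration} converges weakly to a point of $C$ for all choices of closed convex sets $C_1,\dots,C_m\subset X$ with $C\neq\varnothing$, all random maps $r$ and all $x_0\in X$ if and only if $\dim X<\infty$ or $m\le3$.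

In particular, for every $m\ge4$ and every infinite-dimensional $X$ there are closed convex sets $C_1,\dots,C_m\subset X$ with $0\in C$, a random map $r$ and a point $x_0\in X$ such that $(x_n)$ has no weak limit.
\end{theorem}

Section~\ref{sec:positive} contains the cases of convergence, including for completeness a proof for $m\le3$. The counterexample is built by three reductions. In Section~\ref{sec:realization} we show that a path whose steps carry three colors can be traced by projections onto four sets, provided each step makes a non-obtuse angle with the \emph{later} points of its own color; the fourth set is a hyperplane, and it is what frees us from any condition on earlier points. In Section~\ref{sec:path} we build such a path out of a sequence of finite polygonal ``tours'', each of which passes through one fixed vector $w_1$ and ends almost orthogonally to all later tours. In Section~\ref{sec:tours} we construct the tours; this is where three colors can do what two cannot. Section~\ref{sec:end} assembles the proof.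

All Hilbert spaces are real, $\langle\cdot,\cdot\rangle$ is the inner product, $|\cdot|$ the norm, and $[a,b]$ the segment between the points $a$ and $b$.

\section{Projections and the cases of convergence}\label{sec:positive}

We write $y_k\rightharpoonup y$ if $\langle y_k,v\rangle\to\langle y,v\rangle$ for all $v$. A \emph{weak cluster point} of a sequence is the weak limit of a subsequence. We use three textbook facts: a bounded sequence in a Hilbert space has a weakly convergent subsequence; consequently a bounded sequence with only one weak cluster point converges weakly to it; and a closed convex set contains the weak limits of its sequences.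

For a nonempty closed convex set $A$, the projection is characterized by an angle condition:
\begin{equation}\label{eq:char}
z=P_Ax\iff z\in A\ \text{ and }\ \langle z-x,\,a-z\rangle\ge0\ \text{ for all }a\in A .
\end{equation}
Expanding $|x-a|^2=|x-z|^2+2\langle z-x,a-z\rangle+|z-a|^2$ with $z=P_Ax$ gives
\begin{equation}\label{eq:fejer}
|P_Ax-a|^2\le|x-a|^2-|P_Ax-x|^2\qquad(a\in A).
\end{equation}

\begin{lemma}\label{lem:basic}
Let $(x_n)$ be a sequence of random projections.
\begin{enumerate}
\item[(i)] For each $c\in C$ the sequence $|x_n-c|$ is nonincreasing. The sequence $(x_n)$ is bounded, and $|x_{n+1}-x_n|\to0$.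
\item[(ii)] If all weak cluster points of $(x_n)$ lie in $C$, then $(x_n)$ converges weakly to a point of $C$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) By \eqref{eq:fejer}, $|x_{n+1}-c|^2\le|x_n-c|^2-|x_{n+1}-x_n|^2$. Summing over $n$ gives $\sum_n|x_{n+1}-x_n|^2\le|x_0-c|^2$.

(ii) Let $z,z'\in C$ be weak cluster points. By (i), $|x_n-z|^2-|x_n-z'|^2=-2\langle x_n,z-z'\rangle+|z|^2-|z'|^2$ converges, so $\langle x_n,z-z'\rangle$ converges. Evaluating the limit along the two subsequences gives $\langle z,z-z'\rangle=\langle z',z-z'\rangle$, that is, $z=z'$.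
\end{proof}

So the whole question is whether a weak cluster point can lie outside $C$. If there is an $L$ such that every index $i$ occurs among any $L$ consecutive values of $r$, it cannot: when $x_{n_k}\rightharpoonup w$, there are $l_k\in\{1,\dots,L\}$ with $x_{n_k+l_k}\in C_i$, and $x_{n_k+l_k}\rightharpoonup w$ by Lemma~\ref{lem:basic}(i), so $w\in C_i$. A counterexample must therefore avoid some set for longer and longer stretches, during which many small steps add up to a displacement of order one. In finite dimensions this does not help.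

\begin{proposition}\label{prop:finite}
If $\dim X<\infty$, then $(x_n)$ converges to a point of $C$, for every $m$.
\end{proposition}

\begin{proof}
Let $x_{n_k}\to w$ along a subsequence, let $I_w=\{i:w\in C_i\}$, and suppose $I_w\ne I$. Let $N_k\ge n_k$ be the first index with $r(N_k)\notin I_w$; it exists because $r$ is random. The steps $n_k,\dots,N_k-1$ project onto sets containing $w$, so \eqref{eq:fejer} gives $|x_{N_k}-w|\le|x_{n_k}-w|\to0$, and then $x_{N_k+1}\to w$ by Lemma~\ref{lem:basic}(i). Along a subsequence $r(N_k)=i\notin I_w$ is constant. Then $x_{N_k+1}\in C_i$, so $w\in C_i$, a contradiction. Hence all cluster points lie in $C$. In finite dimensions weak and norm convergence coincide, and Lemma~\ref{lem:basic}(ii) applies.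
\end{proof}

Finite dimension entered through $|x_{n_k}-w|\to0$. If only $x_{n_k}\rightharpoonup w$, the inequality $|x_{N_k}-w|\le|x_{n_k}-w|$ no longer keeps the iterates near $w$. It still yields an inequality for weak limits, \eqref{eq:angle} below, and for three sets this can be combined with a connectedness argument.

\begin{proposition}[Dye and Reich \cite{DR}]\label{prop:three}
If $m\le3$, then $(x_n)$ converges weakly to a point of $C$.
\end{proposition}

\begin{proof}
If $m<3$, add copies of $X$ as further sets and insert infinitely many steps onto each of them. This only repeats terms of the sequence, so we may assume $m=3$.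

\emph{A metric for the weak topology.} Let $S$ be the closed linear span of $\{x_n\}$, let $\mathbb B$ be a closed ball in $S$ centered at $0$ that contains all $x_n$, let $(b_i)_{i\ge1}$ be dense in the unit ball of $S$, and put $\varrho(x,y)=\sum_{i\ge1}2^{-i}|\langle x-y,b_i\rangle|$. This is a metric on $S$ with $\varrho(x,y)\le|x-y|$. For $y_k,y\in\mathbb B$, we have $\varrho(y_k,y)\to0$ if and only if $\langle y_k-y,b_i\rangle\to0$ for all $i$, and by boundedness and density this holds if and only if $y_k\rightharpoonup y$. Thus $(\mathbb B,\varrho)$ is a compact metric space. Let $W\subset\mathbb B$ be the set of weak cluster points of $(x_n)$.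

\emph{Every $w\in W$ lies in at least two of the sets.} Choose $x_{n_k}\rightharpoonup w$ with $r(n_k-1)=i$ constant. Then $x_{n_k}\in C_i$, so $w\in C_i$. Let $n_k'\ge n_k$ be the first index with $r(n_k')\ne i$. Projecting a point of $C_i$ onto $C_i$ does not move it, so $x_{n_k'}=x_{n_k}$. Along a subsequence $r(n_k')=i'\ne i$ is constant, and $C_{i'}\ni x_{n_k'+1}\rightharpoonup w$, so $w\in C_{i'}$.

\emph{Blocks.} Suppose $w\in W\setminus C$. After relabeling, $w\in(C_1\cap C_2)\setminus C_3$. Let $x_{n_k}\rightharpoonup w$, and let $N_k\ge n_k$ be the first index with $r(N_k)=3$. Pass to a subsequence with $x_{N_k}\rightharpoonup v$; then $C_3\ni x_{N_k+1}\rightharpoonup v$, so $v\in C_3$. From now on the blocks $[n_k,N_k]$ are fixed. Let $W_0$ be the set of all weak limits of sequences $(x_{j_k})$, taken along subsequences of $k$, with $n_k\le j_k\le N_k$. Then $w,v\in W_0\subset W$.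

\emph{$W_0$ does not meet $C$.} Within a block only $C_1$ and $C_2$ are used, and both contain $w$, so $|x_{j_k}-w|\le|x_{n_k}-w|$. Let $c\in C$ and insert $|x_n-w|^2=|x_n-c|^2-2\langle x_n-c,w-c\rangle+|w-c|^2$ on both sides:
\[
|x_{j_k}-c|^2-2\langle x_{j_k}-c,w-c\rangle\le|x_{n_k}-c|^2-2\langle x_{n_k}-c,w-c\rangle .
\]
Since $|x_n-c|$ converges, letting $k\to\infty$ along a subsequence with $x_{j_k}\rightharpoonup z$ gives
\begin{equation}\label{eq:angle}
\langle z-c,w-c\rangle\ge|w-c|^2\qquad(z\in W_0,\ c\in C).
\end{equation}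
If $z\in W_0\cap C$, the choice $c=z$ gives $w=z\in C$, which is false.

\emph{$W_0$ is compact.} It suffices to show that $W_0$ is $\varrho$-closed in $\mathbb B$. Let $z^{(i)}\in W_0$ and $\varrho(z^{(i)},z)\to0$. For each $i$ there are infinitely many $k$ whose block contains an index $j$ with $\varrho(x_j,z^{(i)})<1/i$. Choose recursively $k_1<k_2<\cdots$ and such indices $j_{k_i}\in[n_{k_i},N_{k_i}]$. Then $\varrho(x_{j_{k_i}},z)\to0$, so $z\in W_0$.

\emph{$W_0$ splits.} A point in at least two of the three sets lies in $C_3$ or in $C_1\cap C_2$. Hence $W_0=W_1\cup W_2$ with $W_1=W_0\cap C_1\cap C_2\ni w$ and $W_2=W_0\cap C_3\ni v$. These sets are $\varrho$-compact and nonempty, and they are disjoint because $W_1\cap W_2\subset W_0\cap C=\varnothing$. So their $\varrho$-distance is a positive number $3\varepsilon$.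

\emph{The blocks cannot cross the gap.} For all large $k$, every $x_j$ with $n_k\le j\le N_k$ satisfies $\varrho(x_j,W_0)<\varepsilon$; otherwise compactness of $\mathbb B$ would produce an element of $W_0$ at distance at least $\varepsilon$ from $W_0$. For large $k$ we also have $\varrho(x_{n_k},w)<\varepsilon$, $\varrho(x_{N_k},v)<\varepsilon$, and $\varrho(x_j,x_{j+1})\le|x_j-x_{j+1}|<\varepsilon$ for $j\ge n_k$. Fix such a $k$ and let $j$ be the last index in $[n_k,N_k]$ with $\varrho(x_j,W_1)<\varepsilon$. Then $j<N_k$, since no point is within $\varepsilon$ of both $W_1$ and $W_2$. So $\varrho(x_{j+1},W_2)<\varepsilon$, and the distance between $W_1$ and $W_2$ is less than $3\varepsilon$, a contradiction. Hence $W\subset C$, and Lemma~\ref{lem:basic}(ii) applies.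
\end{proof}

The number three is used in the splitting of $W_0$: a two-element subset of $\{1,2,3\}$ either contains $3$ or equals $\{1,2\}$, and a point of both kinds lies in $C$. For four sets, knowing that a cluster point lies in two of them gives no such disjoint alternative.

\section{Realizing a colored path by projections}\label{sec:realization}

We want to prescribe a path $\xi_0,\xi_1,\dots$ that does not converge weakly and to find sets along which the projections follow it. Give step $j$, from $\xi_j$ to $\xi_{j+1}$, a \emph{color} $s_j$, and put $D_j=\xi_{j+1}-\xi_j$. The direct approach asks for $\xi_{j+1}=P_{A_{s_j}}\xi_j$ with $0\in A_s$ for all colors $s$. By \eqref{eq:char} this requires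
\[
\langle D_j,0-\xi_{j+1}\rangle\ge0,\qquad\langle D_j,\xi_{k+1}-\xi_{j+1}\rangle\ge0\quad\text{for \emph{all} $k$ with }s_k=s_j .
\]
The conditions with $k<j$ are very restrictive. For instance, $k=j-1$ gives $-|D_j|^2\ge0$, so two consecutive steps never have the same color. The next proposition removes all conditions on the past. The price is one more dimension, one more set, a strict margin, and a condition on both endpoints of the later steps of the same color; note that $s_j\in\{s_{k-1},s_k\}$ says that $\xi_k$ is an endpoint of a step of color $s_j$.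

\begin{proposition}\label{prop:realize}
Let $(\xi_j)_{j\ge0}$ be a bounded sequence in a Hilbert space $Y$ with $D_j:=\xi_{j+1}-\xi_j\neq0$, and let $s_j\in\{0,1,2\}$ take each value infinitely often. Suppose that for each $j$ there is $\gamma_j>0$ with
\begin{enumerate}
\item[(a)] $\langle D_j,-\xi_{j+1}\rangle\ge\gamma_j$;
\item[(b)] $\langle D_j,\xi_k-\xi_{j+1}\rangle\ge\gamma_j$ for all $k\ge j+2$ with $s_j\in\{s_{k-1},s_k\}$.
\end{enumerate}
Then there are four closed convex sets in $Y\oplus\mathbb R$, all containing $0$, and a sequence of random projections onto them that starts at $(\xi_0,0)$ and has $((\xi_j,0))_j$ as a subsequence.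
\end{proposition}

The fourth set is the hyperplane $A_*=Y\times\{0\}$, and the set of color $s$ is the epigraph $\{(\zeta,y):y\ge\phi_s(\zeta)\}$ of a convex function $\phi_s$. Projecting $(\zeta,0)$ onto the epigraph and then back onto $A_*$ leads to the minimizer of $\zeta'\mapsto|\zeta'-\zeta|^2+\max(\phi_s(\zeta'),0)^2$, so it is a descent step for $\phi_s$. The simplest case, a single step and an affine function, can be computed exactly.

\begin{lemma}\label{lem:segment}
Let $\xi,D\in Y$ with $D\ne0$, let $a,\eta>0$, and let $p\ge1$ be an integer with $(1+a^2|D|^2)^p=1+1/\eta$. Put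
\[
\ell(\zeta)=a\big(\eta|D|^2-\langle D,\zeta-\xi-D\rangle\big),\qquad H=\{(\zeta,y)\in Y\oplus\mathbb R:\ y\ge\ell(\zeta)\}.
\]
Then there are $0=\lambda_0<\lambda_1<\dots<\lambda_p=1$ such that the points $\pi_q=\xi+\lambda_qD$ satisfy $P_H(\pi_{q-1},0)=(\pi_q,\ell(\pi_q))$ for $1\le q\le p$.
\end{lemma}

\begin{proof}
On the line through $\xi$ in direction $D$ we have $\ell(\xi+\lambda D)=a|D|^2(1+\eta-\lambda)$. Let $\vartheta=(1+a^2|D|^2)^{-1}$ and $\lambda_q=(1+\eta)(1-\vartheta^q)$. Then $\lambda_0=0$, the $\lambda_q$ increase, and $\vartheta^p=\eta/(1+\eta)$ gives $\lambda_p=1$. Moreover $\ell(\pi_q)=a|D|^2(1+\eta)\vartheta^q>0$ and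
\[
\lambda_q-\lambda_{q-1}=(1+\eta)\vartheta^q(\vartheta^{-1}-1)=(1+\eta)\vartheta^qa^2|D|^2=a\,\ell(\pi_q).
\]
Hence $(\pi_q,\ell(\pi_q))-(\pi_{q-1},0)=\ell(\pi_q)\,(aD,1)$. The half-space $H$ is of the form $\{z:\langle z,(aD,1)\rangle\ge\text{const}\}$, and $z_q=(\pi_q,\ell(\pi_q))$ lies on its boundary, so $\langle(aD,1),z-z_q\rangle\ge0$ for $z\in H$. By \eqref{eq:char}, $z_q=P_H(\pi_{q-1},0)$.
\end{proof}

Thus $p$ rounds of ``project onto $H$, then onto $A_*$'' lead from $(\xi,0)$ exactly to $(\xi+D,0)$. The iterates approach the zero $\lambda=1+\eta$ of $\ell$ only geometrically, so this zero must be placed strictly beyond the endpoint; this is why Proposition~\ref{prop:realize} needs a margin $\gamma_j>0$. The slope $a$ may be as small as we like, at the cost of a larger $p$. That is the source of the asymmetry between past and future: if later steps use far smaller slopes, their affine functions are too small to be felt on earlier segments, whatever the geometry.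

\begin{proof}[Proof of Proposition~\ref{prop:realize}]
Let $|\xi_j|\le K$ for all $j$, so $|D_j|\le2K$. For numbers $a_j>0$ and $\eta_j\in(0,1]$ to be chosen, put
\[
\ell_j(\zeta)=a_j\big(\eta_j|D_j|^2-\langle D_j,\zeta-\xi_{j+1}\rangle\big),\qquad\varepsilon_j=\ell_j(\xi_{j+1})=a_j\eta_j|D_j|^2 .
\]
Then $\ell_j(\xi_j)=a_j(1+\eta_j)|D_j|^2$, $\ell_j\ge\varepsilon_j>0$ on $[\xi_j,\xi_{j+1}]$, and $\ell_j(\zeta)\le a_j(4K^2+2K\cdot2K)=8K^2a_j$ for $|\zeta|\le K$. We shall choose $a_j$, $\eta_j$ and integers $p_j\ge1$ such that:
\begin{enumerate}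
\item[(R1)] $\eta_j|D_j|^2\le\gamma_j$;
\item[(R2)] $(1+a_j^2|D_j|^2)^{p_j}=1+1/\eta_j$;
\item[(R3)] if $j\ge1$ and $s_{j-1}=s_j$, then $a_j(1+\eta_j)|D_j|^2=\varepsilon_{j-1}$ and
\[
a_j|D_j|^2\le a_{j-1}\langle D_{j-1},D_j\rangle,\qquad a_j\langle D_{j-1},D_j\rangle\le a_{j-1}|D_{j-1}|^2;
\]
\item[(R4)] $8K^2a_j\le\varepsilon_i$ for all $i\le j-2$ with $s_i=s_j$.
\end{enumerate}

\emph{The conditions suffice.} Let $H_j=\{(\zeta,y):y\ge\ell_j(\zeta)\}$, $A_s=\bigcap_{j:\,s_j=s}H_j$ for $s=0,1,2$, and $A_*=Y\times\{0\}$. These sets are closed and convex. They contain $(0,0)$, because $\ell_j(0)=a_j(\eta_j|D_j|^2-\langle D_j,-\xi_{j+1}\rangle)\le0$ by (R1) and (a). We claim that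
\begin{equation}\label{eq:dominate}
\ell_i\le\ell_j\ \text{ on }[\xi_j,\xi_{j+1}]\qquad\text{whenever }s_i=s_j .
\end{equation}
There are four cases with $i\neq j$.
\begin{itemize}
\item $i\le j-2$. Hypothesis (b) for the index $i$ applies with $k=j$, since $s_i=s_k$, and with $k=j+1$, since $s_i=s_{k-1}$. With (R1) it gives $\ell_i(\xi_k)\le a_i(\gamma_i-\gamma_i)=0$ for both $k$. As $\ell_i$ is affine, $\ell_i\le0<\ell_j$ on the segment.
\item $i=j-1$. By (R3), $\ell_{j-1}(\xi_j)=\varepsilon_{j-1}=\ell_j(\xi_j)$. Along $D_j$ the slopes of $\ell_{j-1}$ and $\ell_j$ are $-a_{j-1}\langle D_{j-1},D_j\rangle$ and $-a_j|D_j|^2$, and the first is at most the second by (R3).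
\item $i=j+1$. By (R3) for $j+1$, $\ell_{j+1}(\xi_{j+1})=\varepsilon_j=\ell_j(\xi_{j+1})$. Along $-D_j$ the slopes of $\ell_{j+1}$ and $\ell_j$ are $a_{j+1}\langle D_j,D_{j+1}\rangle$ and $a_j|D_j|^2$, and the first is at most the second by (R3) for $j+1$.
\item $i\ge j+2$. By (R4) for $i$, $\ell_i\le8K^2a_i\le\varepsilon_j\le\ell_j$ on the segment.
\end{itemize}
Apply Lemma~\ref{lem:segment} to $\xi_j,D_j,a_j,\eta_j,p_j$, which is possible by (R2). By \eqref{eq:dominate} the points $(\pi_q,\ell_j(\pi_q))$ lie in $A_{s_j}$. The point of $H_j$ nearest to $(\pi_{q-1},0)$ thus lies in the subset $A_{s_j}\subset H_j$, so it is also the nearest point of $A_{s_j}$. Its projection onto $A_*$ is $(\pi_q,0)$. Hence $p_j$ rounds of ``project onto $A_{s_j}$, then onto $A_*$'' lead from $(\xi_j,0)$ to $(\xi_{j+1},0)$. Concatenating over $j$ gives the required sequence, and each of the four sets is used infinitely often.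

\emph{The conditions can be met.} The delicate case is $s_{j-1}=s_j$. There (R2) and the equation in (R3) tie $a_j$ and $\eta_j$ together, and $a_j$ is forced to be comparable to $\varepsilon_{j-1}/|D_j|^2$. Its smallness must therefore be prepared one step earlier, by taking $\eta_{j-1}$ small.

If $s_{j-1}=s_j$, then $\langle D_{j-1},D_j\rangle>0$ by (b) for the index $j-1$ with $k=j+1$. Put
\[
\tilde a_j=\min\Big(\{1\}\cup\Big\{\frac{\varepsilon_i}{8K^2}:\ i\le j-2,\ s_i=s_j\Big\}\Big),
\]
and let $\bar a_j=\tilde a_j$ if $j=0$ or $s_{j-1}\ne s_j$, and otherwise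
\[
\bar a_j=\min\Big\{\tilde a_j,\ a_{j-1}\frac{\langle D_{j-1},D_j\rangle}{|D_j|^2},\ a_{j-1}\frac{|D_{j-1}|^2}{\langle D_{j-1},D_j\rangle}\Big\}.
\]
If $a_j\le\bar a_j$, then (R4) and the two inequalities in (R3) hold. We choose $(a_j,\eta_j,p_j)$ recursively with $a_j\le\bar a_j$, and we maintain the additional condition
\begin{enumerate}
\item[(R5)] if $s_{j+1}=s_j$, then $\varepsilon_j/|D_{j+1}|^2\le\bar a_{j+1}$.
\end{enumerate}
Suppose everything is chosen for the indices below $j$; then $\bar a_j$ and $\tilde a_{j+1}$ are known. Let $\bar\eta_j>0$ be the minimum of $1$, $\gamma_j/|D_j|^2$ and, if $s_{j+1}=s_j$, the three numbers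
\[
\frac{\langle D_j,D_{j+1}\rangle}{|D_j|^2},\qquad\frac{|D_{j+1}|^2}{\langle D_j,D_{j+1}\rangle},\qquad\tilde a_{j+1}\frac{|D_{j+1}|^2}{|D_j|^2}.
\]
If $a_j\le\bar a_j\le1$ and $\eta_j\le\bar\eta_j$, then (R1) holds, and so does (R5): the quantity $\varepsilon_j/|D_{j+1}|^2=a_j\eta_j|D_j|^2/|D_{j+1}|^2$ is at most $a_j\langle D_j,D_{j+1}\rangle/|D_{j+1}|^2$, at most $a_j|D_j|^2/\langle D_j,D_{j+1}\rangle$, and at most $\tilde a_{j+1}$, by the three bounds in turn. It remains to satisfy the equations with $a_j\le\bar a_j$ and $\eta_j\le\bar\eta_j$.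

If $j=0$ or $s_{j-1}\ne s_j$, take $a_j=\bar a_j$ and define $\eta_j$ by (R2); then $\eta_j\le\bar\eta_j$ if $p_j$ is large.

If $s_{j-1}=s_j$, let $a^*=\varepsilon_{j-1}/|D_j|^2$, so $a^*\le\bar a_j$ by (R5) for $j-1$. For $a\in(a^*/2,a^*)$ put $\eta(a)=a^*/a-1\in(0,1)$. The function $a\mapsto\log(1+1/\eta(a))/\log(1+a^2|D_j|^2)$ is continuous on $(a^*/2,a^*)$ and tends to $+\infty$ as $a\uparrow a^*$. So it takes positive integer values at points $a$ arbitrarily close to $a^*$, where $\eta(a)$ is arbitrarily small. Choose such a point $a_j$ with $\eta_j:=\eta(a_j)\le\bar\eta_j$, and let $p_j$ be the integer value. Then (R2) holds, $a_j(1+\eta_j)=a^*$ is the equation in (R3), and $a_j<a^*\le\bar a_j$.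
\end{proof}

The paths we construct satisfy the angle conditions only without margin, and at some steps with a small error of the wrong sign. A slow drift along one extra coordinate makes every step strictly compatible with everything that follows, and absorbs such errors.

\begin{corollary}\label{cor:drift}
Let $(z_j)_{j\ge0}$ be a sequence in a Hilbert space $Z$, $d_j=z_{j+1}-z_j$, let $s_j\in\{0,1,2\}$ take each value infinitely often, and let $\delta_j>0$ with $\sum_j\delta_j<\infty$. Suppose that for all $j$
\begin{enumerate}
\item[(A)] $\langle d_j,z_{j+1}\rangle=0$;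
\item[(B)] $\langle d_j,z_k\rangle\ge-\frac12\delta_j\delta_{j+1}$ for all $k\ge j+2$ with $s_j\in\{s_{k-1},s_k\}$.
\end{enumerate}
Then there are four closed convex sets in $Z\oplus\mathbb R\oplus\mathbb R$, all containing $0$, and a sequence of random projections onto them that has a subsequence of the form $((z_j,c_j,0))_j$.
\end{corollary}

\begin{proof}
By (A), $|z_j|^2=|z_{j+1}|^2+|d_j|^2$, so $(z_j)$ is bounded. Let $c_j=\sum_{i\ge j}\delta_i$, $\xi_j=(z_j,c_j)\in Z\oplus\mathbb R$ and $\gamma_j=\frac12\delta_j\delta_{j+1}$. Then $D_j=(d_j,-\delta_j)\ne0$, and by (A)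
\[
\langle D_j,-\xi_{j+1}\rangle=\delta_jc_{j+1}\ge\delta_j\delta_{j+1},\qquad
\langle D_j,\xi_k-\xi_{j+1}\rangle=\langle d_j,z_k\rangle+\delta_j(c_{j+1}-c_k).
\]
For $k\ge j+2$ we have $c_{j+1}-c_k\ge\delta_{j+1}$, so (B) gives hypothesis (b) of Proposition~\ref{prop:realize}.
\end{proof}

\begin{remark}
Neither proof uses the number of colors. With two colors they produce three sets, so by Proposition~\ref{prop:three} every two-colored path with (A) and (B) converges weakly. The task is to find a three-colored path that does not.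
\end{remark}

\section{A three-colored path without weak limit}\label{sec:path}

Condition (A) says that the norm decreases along the path by the sum of the squared step lengths. A path can nonetheless turn through a fixed angle at almost no loss of norm by taking many small steps. We use this as follows. The space is $Z=H\oplus H'$; we call the $H$-component of a vector its \emph{visible part} and the $H'$-component its \emph{fuel}. The path consists of tours. At the start of tour $\kappa$ the vector is pure fuel. The fuel is then turned, piece by piece, into visible displacements, so that the visible part runs through a polygon $0,w_1,w_2^\kappa,\dots,y_\kappa$ whose first vertex $w_1$ is the same for all tours. At the end the vector $y_\kappa$ is turned into fresh fuel for the next tour. The inner product with $w_1$ then oscillates forever.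

Condition (B) imposes two requirements on the polygons. An edge must have nonnegative inner product with the points of its color in the same and in later tours. The final turn moves in the direction $-y_\kappa$, so $y_\kappa$ must be almost orthogonal to all later tours. How small the error must be can be fixed in advance: the final turn of tour $\kappa$ will take $4^\kappa$ steps, so that the losses of norm are summable; these steps get $\delta_j=8^{-\kappa}$, so that $\sum\delta_j<\infty$; and then (B) tolerates the error
\[
\mu_\kappa:=\tfrac12\,64^{-\kappa}\qquad(\kappa\ge1).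
\]

\begin{proposition}[Tours]\label{prop:tours}
There are a separable Hilbert space $H$, a vector $w_1\in H$ with $|w_1|\ge1$, positive multiples $L_\kappa$ of $3$, and vectors $w_0^\kappa=0$, $w_1^\kappa=w_1$, $w_2^\kappa,\dots,w^\kappa_{L_\kappa}=:y_\kappa$ in $H$ $(\kappa\ge1)$ with $v_i^\kappa:=w_{i+1}^\kappa-w_i^\kappa\ne0$, such that
\begin{enumerate}
\item[(T1)] $\langle v_i^\kappa,w_l^{\kappa'}\rangle\ge0$ whenever $\kappa\le\kappa'$, $0\le i<L_\kappa$, $0\le l\le L_{\kappa'}$, and $l\equiv i$ or $l\equiv i+1\pmod3$;
\item[(T2)] $36\le|y_\kappa|^2\le38$, and $\langle y_\kappa,w_l^{\kappa'}\rangle\le3\mu_\kappa$ whenever $\kappa<\kappa'$ and $0\le l\le L_{\kappa'}$.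
\end{enumerate}
\end{proposition}

The edge $v_i^\kappa$ will have color $i\bmod3$, and the indices $l$ in (T1) are those of the endpoints of edges of that color. We prove the proposition in Section~\ref{sec:tours} and now construct the path from it. Note that (T1) with $l=i$, $\kappa'=\kappa$ gives $|w_{i+1}^\kappa|^2\ge|w_i^\kappa|^2+|v_i^\kappa|^2$: the visible norm grows along a tour while the total norm shrinks, which is why fuel is needed.

\subsection*{Rotations}
Let $e\perp f$ be unit vectors, $b\perp e,f$, $R>0$, $\chi\in(0,\frac\pi2]$, and let $M\ge2$ be an integer. Put $\Delta=\chi/M$. The \emph{rotation of $b+R(\cos\chi\,e+\sin\chi\,f)$ from $f$ to $e$ in $M$ steps} is the finite sequence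
\[
z^{(n)}=b+R_n(\cos\chi_n\,e+\sin\chi_n\,f),\qquad R_n=R\cos^n\Delta,\quad\chi_n=\chi-n\Delta,\quad0\le n\le M .
\]
It ends at $b+R\cos^M\!\Delta\;e$.

\begin{lemma}\label{lem:rotation}
For $0\le n<M$ let $d=z^{(n+1)}-z^{(n)}$. Then
\begin{equation}\label{eq:rotstep}
d=R_n\sin\Delta\,(\sin\chi_{n+1}\,e-\cos\chi_{n+1}\,f),
\end{equation}
$\langle d,z^{(n+1)}\rangle=0$, and $\langle d,z^{(n')}\rangle\ge0$ for $n+1\le n'\le M$. Along the rotation the $e$-coefficient is nondecreasing, and the $f$-coefficient is nonnegative and nonincreasing. Finally $\cos^M\Delta\ge\cos^M\frac{\pi}{2M}\ge1-\frac{\pi^2}{8M}$.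
\end{lemma}

\begin{proof}
Let $g=\cos\chi_{n+1}\,e+\sin\chi_{n+1}\,f$ and $g^\perp=-\sin\chi_{n+1}\,e+\cos\chi_{n+1}\,f$. Since $\chi_n=\chi_{n+1}+\Delta$, we have $z^{(n)}=b+R_n(\cos\Delta\,g+\sin\Delta\,g^\perp)$, while $z^{(n+1)}=b+R_n\cos\Delta\,g$. This gives \eqref{eq:rotstep}, and then
\[
\langle d,z^{(n')}\rangle=R_nR_{n'}\sin\Delta\,\sin(\chi_{n+1}-\chi_{n'}),
\]
which vanishes for $n'=n+1$ and is nonnegative for $n'>n+1$, as $0\le\chi_{n+1}-\chi_{n'}\le\frac\pi2$. The monotonicity of the coefficients follows from \eqref{eq:rotstep} because $\chi_{n+1}\in[0,\frac\pi2]$. The last bound follows from $\cos x\ge1-x^2/2$ and Bernoulli's inequality.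
\end{proof}

\subsection*{Fuel}
Let $f_i^\kappa$ ($\kappa\ge1$, $0\le i<L_\kappa$) be an orthonormal basis of a Hilbert space $H'$, and $Z=H\oplus H'$. Every edge has its own fuel direction, so that the $-f_i^\kappa$ component of a step in \eqref{eq:rotstep} is orthogonal to everything that comes after the rotation.

Fix $\kappa$ and let $\hat v_i^\kappa=v_i^\kappa/|v_i^\kappa|$, $h_i=\langle w_i^\kappa,\hat v_i^\kappa\rangle$ and $h_i'=\langle w_{i+1}^\kappa,\hat v_i^\kappa\rangle=h_i+|v_i^\kappa|$. By (T1) with $l=i$, $h_i\ge0$. To move the visible part from $w_i^\kappa$ to $w_{i+1}^\kappa$ we must raise the $\hat v_i^\kappa$-coefficient from $h_i$ to $h_i'$. Given an integer $M_\kappa\ge2$, there is an amount of fuel $\varphi_i^\kappa>0$ with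
\begin{equation}\label{eq:fuel}
\sqrt{h_i^2+(\varphi_i^\kappa)^2}\;\cos^{M_\kappa}(\chi/M_\kappa)=h_i',
\end{equation}
where $\chi\in(0,\frac\pi2]$ is the polar angle of the point $(h_i,\varphi_i^\kappa)$. Indeed, the left side is continuous in $\varphi_i^\kappa>0$, tends to $h_i<h_i'$ as $\varphi_i^\kappa\downarrow0$, and is at least $\varphi_i^\kappa\cos^{M_\kappa}(\pi/2M_\kappa)\to\infty$ as $\varphi_i^\kappa\to\infty$. The vectors $w_i^\kappa$ and $w_{i+1}^\kappa$ have the same component orthogonal to $\hat v_i^\kappa$, so $|w_{i+1}^\kappa|^2-|w_i^\kappa|^2=h_i'^2-h_i^2$, and \eqref{eq:fuel} gives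
\[
(\varphi_i^\kappa)^2-\big(|w_{i+1}^\kappa|^2-|w_i^\kappa|^2\big)=\big(\cos^{-2M_\kappa}(\chi/M_\kappa)-1\big)h_i'^2\in\Big[0,\ \big(\cos^{-2M_\kappa}\tfrac{\pi}{2M_\kappa}-1\big)h_i'^2\Big].
\]
The numbers $h_i'$ do not depend on $M_\kappa$, and $\cos^{-2M}\frac\pi{2M}\to1$ as $M\to\infty$. Summing over $0\le i<L_\kappa$ and fixing $M_\kappa$ large enough, we find that $F_\kappa:=\sum_{i<L_\kappa}\varphi_i^\kappa f_i^\kappa$ satisfies
\begin{equation}\label{eq:F}
|y_\kappa|^2\le|F_\kappa|^2\le(1+4^{-\kappa})|y_\kappa|^2 .
\end{equation}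
With (T2) this gives $36\le|F_\kappa|^2\le\frac54\cdot38<49$.

\subsection*{The path}
Tour $\kappa$ is scaled by a factor $T_\kappa>0$ that accounts for the losses. Let $T_1=1/|F_1|$ and
\[
T_{\kappa+1}|F_{\kappa+1}|=T_\kappa|y_\kappa|\cos^{4^\kappa}\!\frac{\pi}{2\cdot4^\kappa}.
\]
With $\nu_\kappa=T_\kappa|F_\kappa|$ we have $\nu_1=1$ and, by \eqref{eq:F} and Lemma~\ref{lem:rotation},
\[
\nu_\kappa\ge\nu_{\kappa+1}\ge\nu_\kappa\,(1+4^{-\kappa})^{-1/2}\Big(1-\frac{\pi^2}{8\cdot4^\kappa}\Big).
\]
The factors are positive and differ from $1$ by a summable sequence, so $\nu_\infty:=\inf_\kappa\nu_\kappa>0$ and $\nu_\infty/7\le T_\kappa\le1/6$.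

Tour $\kappa$ starts at $T_\kappa F_\kappa$ and consists of the following rotations, in this order.
\begin{itemize}
\item \emph{Move $(\kappa,i)$}, for $i=0,\dots,L_\kappa-1$, of color $i\bmod3$: rotate $T_\kappa\big(w_i^\kappa+\sum_{l\ge i}\varphi_l^\kappa f_l^\kappa\big)$ from $f_i^\kappa$ to $\hat v_i^\kappa$ in $M_\kappa$ steps. By \eqref{eq:fuel} the move ends at $T_\kappa\big(w_{i+1}^\kappa+\sum_{l\ge i+1}\varphi_l^\kappa f_l^\kappa\big)$. By the monotonicity in Lemma~\ref{lem:rotation}, all its points have the form
\begin{equation}\label{eq:movepoints}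
T_\kappa\Big(w+\psi f_i^\kappa+\sum_{l>i}\varphi_l^\kappa f_l^\kappa\Big),\qquad w\in[w_i^\kappa,w_{i+1}^\kappa],\quad\psi\ge0 .
\end{equation}
\item \emph{Conversion $\kappa$}, of color $0$: rotate $T_\kappa y_\kappa$ from $y_\kappa/|y_\kappa|$ to $F_{\kappa+1}/|F_{\kappa+1}|$ in $4^\kappa$ steps; here $b=0$ and $\chi=\frac\pi2$. It ends at $T_{\kappa+1}F_{\kappa+1}$, the start of the next tour, and all its points have the form
\begin{equation}\label{eq:convpoints}
Ay_\kappa+BF_{\kappa+1},\qquad0\le A\le T_\kappa,\quad B\ge0 .
\end{equation}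
\end{itemize}
Let $(z_j)_{j\ge0}$ be the sequence of all points visited, $d_j=z_{j+1}-z_j$, and let $s_j$ be the color of the rotation containing step $j$. Every color occurs in every tour, and (A) holds by Lemma~\ref{lem:rotation}.

\begin{lemma}\label{lem:signs}
Let $k\ge j+2$ and $s_j\in\{s_{k-1},s_k\}$. If step $j$ belongs to a move, then $\langle d_j,z_k\rangle\ge0$. If step $j$ belongs to conversion $\kappa$, then $\langle d_j,z_k\rangle\ge-\mu_\kappa$.
\end{lemma}

\begin{proof}
One of the steps $k-1$, $k$ has color $s_j$ and comes after step $j$. So $z_k$ is a point, possibly an endpoint, of a rotation of color $s_j$ that is either the rotation containing step $j$ or a later one. In the first case Lemma~\ref{lem:rotation} gives $\langle d_j,z_k\rangle\ge0$. Consider the second case.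

Let step $j$ belong to move $(\kappa,i)$. By \eqref{eq:rotstep}, $d_j$ is a nonnegative combination of $\hat v_i^\kappa$ and $-f_i^\kappa$, and by \eqref{eq:movepoints} and \eqref{eq:convpoints} the points of later rotations have no $f_i^\kappa$-component. It remains to show $\langle\hat v_i^\kappa,z_k\rangle\ge0$. If $z_k$ lies on a later move $(\kappa',l)$, then $\kappa'\ge\kappa$, $l\equiv i\pmod3$, and the visible part of $z_k$ is $T_{\kappa'}w$ with $w\in[w_l^{\kappa'},w_{l+1}^{\kappa'}]$; (T1) applies to both endpoints. If $z_k$ lies on conversion $\kappa'\ge\kappa$, then $i\equiv0\equiv L_{\kappa'}\pmod3$, the visible part is $Aw^{\kappa'}_{L_{\kappa'}}$ with $A\ge0$, and (T1) applies again.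

Let step $j$ belong to conversion $\kappa$. By \eqref{eq:rotstep}, $d_j=\sigma_1F_{\kappa+1}/|F_{\kappa+1}|-\sigma_2\,y_\kappa/|y_\kappa|$ with $0\le\sigma_1,\sigma_2\le T_\kappa|y_\kappa|\le\nu_\kappa\le1$. All fuel coefficients in \eqref{eq:movepoints} and \eqref{eq:convpoints} are nonnegative, so $\langle F_{\kappa+1},z_k\rangle\ge0$. The later rotation belongs to a tour $\kappa'>\kappa$, so the visible part of $z_k$ is $Aw$ with $0\le A\le\frac16$ and $w$ in a segment $[w_l^{\kappa'},w_{l+1}^{\kappa'}]$ (for a conversion, $w=y_{\kappa'}$). By (T2), $\langle y_\kappa,z_k\rangle\le\frac16\cdot3\mu_\kappa$. Since $|y_\kappa|\ge6$, we get $\langle d_j,z_k\rangle\ge-\frac1{12}\mu_\kappa\ge-\mu_\kappa$.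
\end{proof}

\begin{proposition}\label{prop:four}
In the separable Hilbert space $Z\oplus\mathbb R\oplus\mathbb R$ there are four closed convex sets, all containing $0$, and a sequence of random projections onto them that has no weak limit.
\end{proposition}

\begin{proof}
Let $\delta_j=8^{-\kappa}$ if step $j$ is one of the $4^\kappa$ steps of conversion $\kappa$ or the first step of tour $\kappa+1$, and $\delta_j=2^{-j}$ for all other $j$. Then $\sum_j\delta_j\le\sum_\kappa(4^\kappa+1)8^{-\kappa}+2<\infty$. If step $j$ belongs to conversion $\kappa$, then $\delta_j=\delta_{j+1}=8^{-\kappa}$, also for the last step of the conversion, so $\frac12\delta_j\delta_{j+1}=\mu_\kappa$. Thus Lemma~\ref{lem:signs} gives (B), and Corollary~\ref{cor:drift} yields four sets and a sequence of random projections with a subsequence $((z_j,c_j,0))_j$. Test it against the vector $(w_1,0,0)$. At the start of tour $\kappa$ we have $z_j=T_\kappa F_\kappa$ and $\langle z_j,w_1\rangle=0$. At the end of move $(\kappa,0)$ the visible part of $z_j$ is $T_\kappa w_1$, and $\langle z_j,w_1\rangle=T_\kappa|w_1|^2\ge\nu_\infty/7>0$.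 Both occur for every $\kappa$, so the sequence does not converge weakly.
\end{proof}

\section{Construction of the tours}\label{sec:tours}

\subsection*{What three colors allow}
Suppose (T1) held without the congruence condition. Summing $\langle v_i^\kappa,w_1^{\kappa+1}\rangle\ge0$ over $1\le i<L_\kappa$ would give $\langle y_\kappa,w_1\rangle\ge|w_1|^2\ge1$, against (T2). With two colors the condition ``$l\equiv i$ or $i+1\pmod2$'' excludes nothing, so this contradiction is unavoidable. With three colors each edge is unconstrained with respect to the points with $l\equiv i+2$. The following example shows how a walk uses this freedom to move steadily against a direction that all the points have in common.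

Let $\omega=e^{2\pi\mathrm i/3}$, and regard $\mathbb C$ as a real plane with $\langle\zeta,\zeta'\rangle=\operatorname{Re}\zeta\bar\zeta'$. Then
\begin{equation}\label{eq:sine}
\langle-\mathrm i\,\omega^j,\omega^k\rangle=\sin\tfrac{2\pi(j-k)}3,\qquad\langle\omega^j,\omega^k\rangle=\cos\tfrac{2\pi(j-k)}3 .
\end{equation}

\begin{example}\label{ex:triangle}
In $\mathbb R\oplus\mathbb C$ let $\sigma,\tau>0$, let $N\ge1$ be an integer, and consider the \emph{targets} $a_k=(1,\tau\omega^k)$ and the \emph{walk} $w_j=(1-j/N,-\mathrm i\sigma\omega^j)$, $0\le j\le N$. By \eqref{eq:sine},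
\[
\langle w_{j+1}-w_j,a_k\rangle=-\tfrac1N+\sigma\tau\Big(\sin\tfrac{2\pi(j+1-k)}3-\sin\tfrac{2\pi(j-k)}3\Big).
\]
The bracket equals $\frac{\sqrt3}2-0$ for $k\equiv j$, $0+\frac{\sqrt3}2$ for $k\equiv j+1$, and $-\frac{\sqrt3}2-\frac{\sqrt3}2$ for $k\equiv j+2$; see Figure~\ref{fig:triangles}. So if $\frac{\sqrt3}2\sigma\tau\ge\frac1N$, every step has nonnegative inner product with the two targets that constrain it. Yet $\langle w_0,a_k\rangle\ge1-\sigma\tau$ and $|\langle w_N,a_k\rangle|\le\sigma\tau$, and $\sigma\tau$ can be of order $1/N$.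
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.5]
\draw[->,gray] (0,0)--(0:1.35) node[right,black]{$1$};
\draw[->,gray] (0,0)--(120:1.35) node[above,black]{$\omega$};
\draw[->,gray] (0,0)--(240:1.35) node[below left,black]{$\omega^2$};
\draw[->,very thick] (-90:1)--(30:1);
\draw[->,dashed] (30:1)--(150:1);
\draw[->,dashed] (150:1)--(-90:1);
\fill (-90:1) circle (0.03) node[below right]{$-\mathrm i$};
\fill (30:1) circle (0.03) node[above right]{$-\mathrm i\omega$};
\fill (150:1) circle (0.03) node[above left]{$-\mathrm i\omega^2$};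
\end{tikzpicture}
\caption{A walk around the triangle with vertices $-\mathrm i\omega^j$, where $\omega=e^{2\pi\mathrm i/3}$. The step from $-\mathrm i$ to $-\mathrm i\omega$ (thick) has length $\sqrt3$, makes an angle of $60^\circ$ with each of the vectors $1$ and $\omega$, and points opposite to $\omega^2$. By symmetry the step from $-\mathrm i\omega^j$ to $-\mathrm i\omega^{j+1}$ has inner product $\sqrt3/2$ with $\omega^j$ and $\omega^{j+1}$.}
\label{fig:triangles}
\end{figure}

The circling has two costs. First, a step must also be compatible with the points of its own walk, and there the complex coordinate contributes $\sigma^2(\cos\frac{2\pi}3-1)=-\frac32\sigma^2$. Second, in our application the targets are the points of another walk, and by the antisymmetry of the sine in \eqref{eq:sine} its steps see the first walk with the contribution $-\frac{\sqrt3}2\sigma\tau$. Both costs have to be paid by strictly positive inner products of the main parts. If the two walks cover distances of order one in $N_\alpha$ and $N_\beta$ steps, the requirements are, up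 to constants,
\[
\sigma\tau\ge\frac1{N_\alpha},\qquad\sigma^2\le\frac1{N_\alpha},\qquad\tau^2\le\frac1{N_\beta},\qquad\sigma\tau\le\frac1{N_\beta}.
\]
With $\tau^2$ of order $1/N_\beta$ and $\sigma\tau$ of order $1/N_\alpha$, the number $\sigma^2$ is of order $N_\beta/N_\alpha^2$, and all four hold when $N_\alpha$ is much larger than $N_\beta$. So we can help a walk against finitely many other walks whose step numbers have been chosen before.

This dictates the design. The tours are made of straight pieces, called \emph{stages}, and each stage may have the wrong sign against finitely many stages only. The last stage of tour $\kappa$ removes the component it shares with other tours and leaves along a private direction $e_\kappa$. To be harmless for all but finitely many stages, the exits of later tours must take place far away. Therefore all tours follow a common curve $u(t)$ of unit vectors with $\langle u(t),u(t')\rangle\to0$ as $t'\to\infty$, and tour $\kappa$ leaves it at a time $t_{J_\kappa}\to\infty$.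

\subsection*{The stages}
In $\mathcal U=L^2(\mathbb R)$ let $u(t)(x)=(4/\pi)^{1/4}e^{-2(x-t)^2}$. From $2(x-t)^2+2(x-t')^2=4\big(x-\frac{t+t'}2\big)^2+(t-t')^2$ and $\int e^{-4x^2}dx=\sqrt{\pi/4}$ we get
\[
\langle u(t),u(t')\rangle=e^{-(t-t')^2}\in(0,1].
\]
Since the norm must grow along a tour, advancing along $u$ by $\theta$ will cost a factor $e^{3\theta^2}$; we take increments whose sum diverges and whose squares are summable. Let $\theta_n=\frac1{5(n+1)}$, $t_0=0$, $t_{n+1}=t_n+\theta_n$, $\lambda_0=1$, $\lambda_{n+1}=\lambda_ne^{3\theta_n^2}$. Then $t_n\to\infty$, and since $3\sum\theta_n^2=\frac3{25}\cdot\frac{\pi^2}6<\frac15$ and $e^{1/5}<\frac54$,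
\begin{equation}\label{eq:lambda}
1\le\lambda_n<\lambda_ne^{2\theta_n^2}<\lambda_{n+1}<\tfrac54 .
\end{equation}
Let $J_1=1$, and let $J_{\kappa+1}$ be the least integer with
\begin{equation}\label{eq:J}
t_{J_{\kappa+1}}\ge t_{J_\kappa}+\tfrac12+\tfrac12\log(2/\mu_\kappa);
\end{equation}
then $J_1<J_2<\cdots$. Let $(e_\kappa)_{\kappa\ge1}$ be orthonormal vectors orthogonal to $\mathcal U$.

The set $\mathcal S$ of stages consists of the \emph{drift stages} $n=0,1,2,\dots$ and the \emph{exit stages} $B_\kappa$, $\kappa\ge1$. Each stage $\alpha$ has a start $P_\alpha$, an end $Q_\alpha$, and a displacement $V_\alpha=Q_\alpha-P_\alpha$: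
\[
P_n=\lambda_nu(t_n),\qquad Q_n=\lambda_ne^{2\theta_n^2}u(t_{n+1}),
\]
\[
P_{B_\kappa}=2u(t_{J_\kappa})+e_\kappa,\qquad Q_{B_\kappa}=6e_\kappa+\mu_\kappa u(t_{J_\kappa}+1).
\]
Tour $\kappa$ will run through the stages $0,1,\dots,J_\kappa-1,B_\kappa$. Consecutive stages are joined by a single step, a \emph{transition}, with displacement $U$:
\begin{itemize}
\item the initial transition, from $0\in H$ into stage $0$, with $U=P_0=u(0)$;
\item $n\to n+1$, with $U=P_{n+1}-Q_n$, a positive multiple of $u(t_{n+1})$ by \eqref{eq:lambda};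
\item $J_\kappa-1\to B_\kappa$, with $U=P_{B_\kappa}-Q_{J_\kappa-1}$, which is $e_\kappa$ plus a positive multiple of $u(t_{J_\kappa})$ by \eqref{eq:lambda}.
\end{itemize}
Each stage takes part in at least one and at most three transitions, because the $J_\kappa$ are distinct.

\begin{lemma}\label{lem:S}
\begin{enumerate}
\item[(S1)] $\langle V_n,a\rangle>0$ for $a\in\{P_{n'},Q_{n'}\}$, $n'\ge n$, and for $a\in\{P_{B_\kappa},Q_{B_\kappa}\}$, $J_\kappa>n$.
\item[(S2)] $\langle V_{B_\kappa},a\rangle>0$ for $a\in\{P_{B_\kappa},Q_{B_\kappa}\}$.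
\item[(S3)] $\langle V_{B_\kappa},a\rangle\ge0$ for $a\in\{P_n,Q_n\}$, $n\ge J_{\kappa+1}$, and for $a\in\{P_{B_{\kappa'}},Q_{B_{\kappa'}}\}$, $\kappa'>\kappa$.
\item[(S4)] $\langle U,a\rangle>0$ for every transition $U$ and every $a\in\{P_\beta,Q_\beta\}$, $\beta\in\mathcal S$.
\end{enumerate}
In particular $V_\alpha\neq0$ for all $\alpha$ and $U\ne0$ for all transitions.
\end{lemma}

\begin{proof}
(S1) For $h=t-t_n\ge0$ we have $\langle V_n,u(t)\rangle=\lambda_n\big(e^{2\theta_n^2-(h-\theta_n)^2}-e^{-h^2}\big)>0$, because $2\theta_n^2-(h-\theta_n)^2+h^2=\theta_n^2+2h\theta_n>0$. The $\mathcal U$-component of each listed $a$ is a positive multiple of some $u(t)$ with $t\ge t_n$, and $V_n\in\mathcal U$.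

(S2) We have $V_{B_\kappa}=5e_\kappa+\mu_\kappa u(t_{J_\kappa}+1)-2u(t_{J_\kappa})$. Hence $\langle V_{B_\kappa},P_{B_\kappa}\rangle=5+2\mu_\kappa e^{-1}-4>0$ and $\langle V_{B_\kappa},Q_{B_\kappa}\rangle=30+\mu_\kappa^2-2\mu_\kappa e^{-1}>0$.

(S3) For $h=t-t_{J_\kappa}$ we have $\langle V_{B_\kappa},u(t)\rangle=\mu_\kappa e^{-(h-1)^2}-2e^{-h^2}$, which is nonnegative if and only if $e^{2h-1}\ge2/\mu_\kappa$. By \eqref{eq:J} this holds for $t\ge t_{J_{\kappa+1}}$. Each listed $a$ is a positive multiple of such a $u(t)$, plus possibly a multiple of $e_{\kappa'}\perp V_{B_\kappa}$.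

(S4) Both $U$ and $a$ are of the form: a positive multiple of some $u(t)$ plus a nonnegative multiple of some $e_\kappa$.
\end{proof}

The proof shows the purpose of each term of the exit stage. The summand $e_\kappa$ in $P_{B_\kappa}$ and the large coefficient $6$ make (S2) true although the stage removes $2u(t_{J_\kappa})$. The small summand $\mu_\kappa u(t_{J_\kappa}+1)$, centered further out, outweighs $-2u(t_{J_\kappa})$ against all $u(t)$ with $t$ large, which is (S3), and it keeps (S4) strict.

\subsection*{Offsets}
A step of a stage $\alpha$ of tour $\kappa$ has to be compatible with the points of the stages $\beta$ of the tours $\kappa'\ge\kappa$. Lemma~\ref{lem:S} gives the right sign for all such pairs $(\alpha,\beta)$ except those in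
\[
\mathcal L=\{(n,n'):\ n>n'\ge0\}\cup\{(B_\kappa,n):\ 0\le n<J_{\kappa+1}\}.
\]
For $(\alpha,\beta)\in\mathcal L$ we help $\alpha$ against $\beta$ as in Example~\ref{ex:triangle}, using a separate complex line for each pair. For each $\alpha$ the set $\{\beta:(\alpha,\beta)\in\mathcal L\}$ is finite, and $(\alpha,\beta)$ and $(\beta,\alpha)$ are never both in $\mathcal L$.

Let $\mathcal O$ be the Hilbert sum of planes $\mathbb Cg_{\alpha\beta}$, $(\alpha,\beta)\in\mathcal L$, each with the real inner product above, and let $H$ be the orthogonal sum of $\mathcal U$, the closed span of the $e_\kappa$, and $\mathcal O$; it is separable. Given numbers $\sigma_{\alpha\beta},\tau_{\alpha\beta}>0$ with $\sum_\beta\tau_{\beta\alpha}^2<\infty$ for each $\alpha$, define the \emph{offsets}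
\[
o_\alpha(j)=\sum_{\beta:\,(\alpha,\beta)\in\mathcal L}\sigma_{\alpha\beta}(-\mathrm i)\,\omega^jg_{\alpha\beta}+\sum_{\beta:\,(\beta,\alpha)\in\mathcal L}\tau_{\beta\alpha}\,\omega^jg_{\beta\alpha}\qquad(j\in\mathbb Z),
\]
and put $b_{\alpha\beta}=\sigma_{\alpha\beta}\tau_{\alpha\beta}$ and $\rho_\alpha=|o_\alpha(j)|^2=\sum_\beta\sigma_{\alpha\beta}^2+\sum_\beta\tau_{\beta\alpha}^2$. For $\alpha\ne\beta$ the offsets $o_\alpha(j)$ and $o_\beta(k)$ can share only the plane of $g_{\alpha\beta}$ or of $g_{\beta\alpha}$. So \eqref{eq:sine} gives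
\[
\langle o_\alpha(j),o_\beta(k)\rangle=b_{\alpha\beta}\sin\tfrac{2\pi(j-k)}3\quad\text{if }(\alpha,\beta)\in\mathcal L,\qquad\langle o_\alpha(j),o_\alpha(k)\rangle=\rho_\alpha\cos\tfrac{2\pi(j-k)}3,
\]
and the product vanishes if $\alpha\ne\beta$ and neither pair is in $\mathcal L$. Consequently, for $k\equiv j$ or $k\equiv j+1\pmod3$,
\begin{equation}\label{eq:offsets}
\langle o_\alpha(j+1)-o_\alpha(j),\,o_\beta(k)\rangle\ \begin{cases}
=+\frac{\sqrt3}2\,b_{\alpha\beta}&\text{if }(\alpha,\beta)\in\mathcal L,\\[2pt]
=-\frac{\sqrt3}2\,b_{\beta\alpha}&\text{if }(\beta,\alpha)\in\mathcal L,\\[2pt]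
\ge-\frac32\,\rho_\alpha&\text{if }\beta=\alpha,\\[2pt]
=0&\text{otherwise.}
\end{cases}
\end{equation}
The first line is the bracket computed in Example~\ref{ex:triangle}; the second has the opposite sign because there $\langle o_\alpha(j),o_\beta(k)\rangle=-b_{\beta\alpha}\sin\frac{2\pi(j-k)}3$; in the third the value is $\rho_\alpha(-\frac12-1)$ for $k\equiv j$ and $\rho_\alpha(1+\frac12)$ for $k\equiv j+1$. Finally let $c_{\alpha\beta}=c_{\beta\alpha}=b_{\alpha\beta}$ if $(\alpha,\beta)\in\mathcal L$, $c_{\alpha\alpha}=\rho_\alpha$, and $c_{\alpha\beta}=0$ for the remaining pairs, so that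
\begin{equation}\label{eq:cbound}
|\langle o_\alpha(j),o_\beta(k)\rangle|\le c_{\alpha\beta}\qquad\text{for all }\alpha,\beta,j,k .
\end{equation}

\subsection*{The parameters}
Stage $\alpha$ will have $N_\alpha$ points, where $N_\alpha$ is a positive multiple of $3$:
\[
w_{\alpha,j}=P_\alpha+\frac{j}{N_\alpha-1}V_\alpha+o_\alpha(j),\qquad0\le j\le N_\alpha-1 .
\]
Let $\mathcal L_0\subset\mathcal L$ consist of the pairs $(n,n')$ with $n>n'$ and the pairs $(B_\kappa,n)$ with $n<J_\kappa$. These are the pairs $(\alpha,\beta)\in\mathcal L$ for which the steps of $\beta$ must in turn be compatible with the points of $\alpha$; a stage $n\ge J_\kappa$ occurs only in tours after tour $\kappa$, so its steps are never tested against $B_\kappa$. For $(\alpha,\beta)\in\mathcal L_0$ we have $\langle V_\beta,P_\alpha\rangle,\langle V_\beta,Q_\alpha\rangle>0$ by (S1).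

\begin{lemma}\label{lem:C}
The numbers $N_\alpha$, $\sigma_{\alpha\beta}$, $\tau_{\alpha\beta}$ can be chosen so that the following hold.
\begin{enumerate}
\item[(C1)] $\frac{\sqrt3}2(N_\alpha-1)b_{\alpha\beta}\ge-\langle V_\alpha,a\rangle$ for $(\alpha,\beta)\in\mathcal L$, $a\in[P_\beta,Q_\beta]$.
\item[(C2)] $\frac{\sqrt3}2(N_\beta-1)b_{\alpha\beta}\le\langle V_\beta,a\rangle$ for $(\alpha,\beta)\in\mathcal L_0$, $a\in[P_\alpha,Q_\alpha]$.
\item[(C3)] $\frac32(N_\alpha-1)\rho_\alpha\le\langle V_\alpha,a\rangle$ for $\alpha\in\mathcal S$, $a\in[P_\alpha,Q_\alpha]$.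
\item[(C4)] For $\beta\in\mathcal S$ and $a\in[P_\beta,Q_\beta]$: $c_{\alpha\beta}+c_{\alpha'\beta}\le\langle U,a\rangle$ for each transition $\alpha\to\alpha'$ with displacement $U$, and $c_{0\beta}\le\langle P_0,a\rangle$.
\item[(C5)] $\rho_\alpha\le1$ for all $\alpha$, and $b_{B_\kappa n}\le\mu_\kappa$ for $n<J_{\kappa+1}$.
\end{enumerate}
\end{lemma}

\begin{proof}
The inequalities (C1)--(C4) are affine in $a$, so it suffices to obtain them at the endpoints of the segments. We first collect the upper bounds. For $\alpha,\beta\in\mathcal S$ let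
\[
q_{\alpha\beta}=\min\big\{\tfrac12\langle U,a\rangle:\ U\text{ a transition in which }\alpha\text{ takes part},\ a\in\{P_\beta,Q_\beta\}\big\},
\]
a minimum of finitely many positive numbers by (S4). Condition (C4) holds if $c_{\alpha\beta}\le q_{\alpha\beta}$ for all $\alpha,\beta$. Let
\[
\zeta_\alpha=\min\big\{1,\ q_{\alpha\alpha},\ \tfrac23\langle V_\alpha,P_\alpha\rangle,\ \tfrac23\langle V_\alpha,Q_\alpha\rangle\big\},
\]
which is positive by (S1) and (S2). For $(\alpha,\beta)\in\mathcal L$ let $\zeta_{\alpha\beta}>0$ be the minimum of $q_{\alpha\beta}$ and $q_{\beta\alpha}$, also of $\mu_\kappa$ if $\alpha=B_\kappa$, and also of $\langle V_\beta,P_\alpha\rangle$ and $\langle V_\beta,Q_\alpha\rangle$ if $(\alpha,\beta)\in\mathcal L_0$. These numbers do not depend on the parameters to be chosen. Suppose that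
\begin{equation}\label{eq:upper}
b_{\alpha\beta}\le\frac{\zeta_{\alpha\beta}}{N_\beta}\quad\big((\alpha,\beta)\in\mathcal L\big),\qquad\rho_\alpha\le\frac{\zeta_\alpha}{N_\alpha}\quad(\alpha\in\mathcal S).
\end{equation}
Then $\frac{\sqrt3}2(N_\beta-1)b_{\alpha\beta}\le\zeta_{\alpha\beta}$ gives (C2), and $\frac32(N_\alpha-1)\rho_\alpha\le\frac32\zeta_\alpha$ gives (C3). Also $b_{\alpha\beta}\le\zeta_{\alpha\beta}$ and $\rho_\alpha\le\zeta_\alpha$, which gives (C5) and $c_{\alpha\beta}\le q_{\alpha\beta}$ for all pairs, hence (C4).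

The only lower bound is (C1). Let $\Lambda_{\alpha\beta}=2|V_\alpha|(|P_\beta|+|Q_\beta|)>0$ and prescribe $b_{\alpha\beta}=\Lambda_{\alpha\beta}/N_\alpha$. Since $(N_\alpha-1)/N_\alpha\ge\frac23$, the left side of (C1) is at least $\frac2{\sqrt3}|V_\alpha|(|P_\beta|+|Q_\beta|)\ge|V_\alpha||a|$, so (C1) holds. As $\mathcal L$ is countable, we can fix $\epsilon_{\alpha\beta}>0$ with $\sum_{\alpha:\,(\alpha,\beta)\in\mathcal L}\epsilon_{\alpha\beta}\le\frac12$ for each $\beta$. Put
\[
\tau_{\alpha\beta}=\Big(\frac{\epsilon_{\alpha\beta}\zeta_\beta}{N_\beta}\Big)^{1/2},\qquad\sigma_{\alpha\beta}=\frac{b_{\alpha\beta}}{\tau_{\alpha\beta}},\qquad\text{so that}\quad\sigma_{\alpha\beta}^2=\frac{\Lambda_{\alpha\beta}^2N_\beta}{N_\alpha^2\,\epsilon_{\alpha\beta}\zeta_\beta}.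
\]
Then $\sum_\beta\tau_{\beta\alpha}^2\le\zeta_\alpha/(2N_\alpha)$. So \eqref{eq:upper} holds as soon as $\sum_\beta\sigma_{\alpha\beta}^2\le\zeta_\alpha/(2N_\alpha)$ and $\Lambda_{\alpha\beta}/N_\alpha\le\zeta_{\alpha\beta}/N_\beta$, that is, as soon as
\[
N_\alpha\ge\frac2{\zeta_\alpha}\sum_{\beta:\,(\alpha,\beta)\in\mathcal L}\frac{\Lambda_{\alpha\beta}^2N_\beta}{\epsilon_{\alpha\beta}\zeta_\beta}\qquad\text{and}\qquad N_\alpha\ge\frac{\Lambda_{\alpha\beta}N_\beta}{\zeta_{\alpha\beta}}\quad\big((\alpha,\beta)\in\mathcal L\big).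
\]
For $\alpha=n$ these are finitely many lower bounds involving only $N_{n'}$ with $n'<n$, and for $\alpha=B_\kappa$ only $N_n$ with $n<J_{\kappa+1}$. Choose $N_0,N_1,N_2,\dots$ recursively, and afterwards each $N_{B_\kappa}$, among the positive multiples of $3$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:tours}]
Let $w_0^\kappa=0$, and let $w_1^\kappa,\dots,w_{L_\kappa}^\kappa$ be the points $w_{\alpha,j}$ of the stages $0,1,\dots,J_\kappa-1,B_\kappa$, listed in order. Since all $N_\alpha$ are multiples of $3$, so is $L_\kappa$, and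
\begin{equation}\label{eq:cong}
w_i^\kappa=w_{\alpha,j}\quad\text{implies}\quad i\equiv j+1\pmod3 .
\end{equation}
As $J_\kappa\ge1$, the point $w_1^\kappa=P_0+o_0(0)$ does not depend on $\kappa$, and its norm is at least $|P_0|=1$. The component of $v_i^\kappa$ orthogonal to $\mathcal O$ is $V_\alpha/(N_\alpha-1)$ or a transition $U$, so $v_i^\kappa\ne0$.

\emph{Proof of \textup{(T1)}.} For $l=0$ the product is $0$. Let $l\ge1$ and $w_l^{\kappa'}=w_{\beta,k}=a+o_\beta(k)$ with $a\in[P_\beta,Q_\beta]$.

Suppose first that step $i$ is a transition $\alpha\to\alpha'$. Then $v_i^\kappa=U+o_{\alpha'}(0)-o_\alpha(N_\alpha-1)$, and \eqref{eq:cbound} and (C4) give $\langle v_i^\kappa,w_l^{\kappa'}\rangle\ge\langle U,a\rangle-c_{\alpha'\beta}-c_{\alpha\beta}\ge0$. For the initial transition $v_0^\kappa=P_0+o_0(0)$, and the product is at least $\langle P_0,a\rangle-c_{0\beta}\ge0$.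

Otherwise step $i$ leads from $w_{\alpha,j}$ to $w_{\alpha,j+1}$ inside a stage $\alpha$ of tour $\kappa$. By \eqref{eq:cong}, $i\equiv j+1$ and $l\equiv k+1$, so $k\equiv j$ or $k\equiv j+1\pmod3$. We have
\[
\langle v_i^\kappa,w_l^{\kappa'}\rangle=\frac{\langle V_\alpha,a\rangle}{N_\alpha-1}+\langle o_\alpha(j+1)-o_\alpha(j),o_\beta(k)\rangle ,
\]
and we go through the four cases of \eqref{eq:offsets}.
\begin{itemize}
\item If $(\alpha,\beta)\in\mathcal L$, the sum is nonnegative by (C1).
\item If $(\beta,\alpha)\in\mathcal L$, then $\alpha=n$ is a drift stage, with $n<J_\kappa$. Either $\beta$ is a drift stage, or $\beta=B_{\kappa'}$ and $n<J_\kappa\le J_{\kappa'}$. In both cases $(\beta,\alpha)\in\mathcal L_0$, and the sum is nonnegative by (C2).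
\item If $\beta=\alpha$, the sum is nonnegative by (C3).
\item In the remaining case the offset term vanishes. Here $\alpha$ is not a drift stage: for $\alpha=n<J_\kappa$, a drift stage $\beta$ equals $n$ or forms a pair in $\mathcal L$ with it, and $(B_{\kappa'},n)\in\mathcal L$ because $n<J_{\kappa'+1}$. So $\alpha=B_\kappa$, and $\beta$ is a drift stage $n\ge J_{\kappa+1}$ or $\beta=B_{\kappa'}$ with $\kappa'>\kappa$. By (S3), $\langle V_\alpha,a\rangle\ge0$.
\end{itemize}

\emph{Proof of \textup{(T2)}.} We have $y_\kappa=6e_\kappa+\mu_\kappa u(t_{J_\kappa}+1)+o_{B_\kappa}(N_{B_\kappa}-1)$, an orthogonal sum, so $|y_\kappa|^2=36+\mu_\kappa^2+\rho_{B_\kappa}\in[36,38]$ by (C5). Let $\kappa'>\kappa$ and $l\ge1$, and write $w_l^{\kappa'}=a+o_\beta(k)$ as above; then $a\perp e_\kappa$. If $\beta=n$ is a drift stage, then $|a|<\frac54$ by \eqref{eq:lambda}, and $c_{B_\kappa n}\le\mu_\kappa$ by (C5), so $\langle y_\kappa,w_l^{\kappa'}\rangle\le\frac54\mu_\kappa+\mu_\kappa\le3\mu_\kappa$. If $\beta=B_{\kappa'}$, the offsets are orthogonal and the $\mathcal U$-component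 of $a$ has norm at most $\max(2,\mu_{\kappa'})=2$, so the product is at most $2\mu_\kappa$. For $l=0$ it is $0$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:end}

If $\dim X<\infty$ or $m\le3$, the sequence converges weakly to a point of $C$ by Propositions~\ref{prop:finite} and~\ref{prop:three}.

Let $\dim X=\infty$ and $m\ge4$. The space $Z\oplus\mathbb R\oplus\mathbb R$ of Proposition~\ref{prop:four} is separable and infinite-dimensional, so it is isometrically isomorphic to the closed span $X_1$ of an infinite orthonormal sequence in $X$. Write $X=X_1\oplus X_2$, and regard the four sets $A$ and the sequence of Proposition~\ref{prop:four} as lying in $X_1$. Let $C_1,\dots,C_4$ be the sets $A\times X_2$; they are closed and convex and contain $0$. Since $|(x',x'')-(a,y)|^2=|x'-a|^2+|x''-y|^2$, we have $P_{A\times X_2}(x',x'')=(P_Ax',x'')$. So the same starting point and the same order of projections produce the same sequence, and the vector that witnesses the failure of weak convergence in $X_1$ witnesses it in $X$. If $m>4$, let $C_5=\dots=C_m=X$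 and insert infinitely many steps onto each of these sets. This makes $r$ a random map into $\{1,\dots,m\}$ and only repeats terms of the sequence, which therefore still has no weak limit. \qed

\begin{thebibliography}{9}

\bibitem{AA} Amemiya and Ando, 1965.

\bibitem{DR} Dye and Reich, 1992.

\bibitem{PRA} \emph{Proximal and resolvent averages}, \texttt{https://pcombet.math.ncsu.edu/bauschke.pdf}.

\end{thebibliography}
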